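# Box subdivisions in which every axis-aligned flat stabs few boxes

Throughout, $\log=\log_2$ and $[N]=\{1,\dots,N\}$.

## 1. Boxes, stabbing flats, and covers by direction sets

**Definition (box, subdivision).** An axis-aligned box in $\mathbb R^d$ is a product $I_1\times\cdots\times I_d$ of $d$ intervals, each of positive length and possibly unbounded; so every box has nonempty interior. A *subdivision* of $\mathbb R^d$ into $n$ axis-aligned boxes is a collection of $n$ such boxes with pairwise disjoint interiors whose union is $\mathbb R^d$.

For example, the four closed quadrants subdivide $\mathbb R^2$ into $4$ boxes. The $n$ slabs cut out of $\mathbb R^d$ by $n-1$ parallel hyperplanes $x_1=1,\dots,x_1=n-1$ form a subdivision into $n$ boxes.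

**Definition (flat, direction set, stabbing).** An axis-aligned $k$-flat is a $k$-dimensional affine subspace parallel to $k$ of the coordinate axes. Its *direction set* is the set $A\subseteq[d]$, $|A|=k$, of its free coordinates: $x_i$ is free for $i\in A$ and fixed for $i\notin A$. A flat *stabs* a box if it meets the interior of the box.

For example, $\{x\in\mathbb R^3: x_2=5\}$ is a $2$-flat with direction set $\{1,3\}$. In the subdivision into quadrants, the line $x_1=c$ stabs two boxes if $c\neq0$. The line $x_1=0$ stabs none, because it only meets boundaries. In the slab subdivision, a flat with $1\in A$ stabs all $n$ slabs, and a flat with $1\notin A$ stabs at most one.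

**Definition (covering number).** Let $\mathcal A$ be a nonempty family of subsets of $[d]$. Its covering number $\tau(\mathcal A)$ is the least number of members of $\mathcal A$ whose union is $[d]$, and $\tau(\mathcal A)=\infty$ if the members do not cover $[d]$.

For example, for $d=3$ the family $\{\{1,2\},\{3\}\}$ has $\tau=2$, the family of all singletons has $\tau=3$, and $\{\{1,2\}\}$ has $\tau=\infty$. If $\mathcal A=\binom{[d]}{k}$ consists of all $k$-subsets, $1\le k<d$, then $\tau=\lceil d/k\rceil$. Write $d-1=qk+\rho$ with $0\le\rho<k$; then $d=qk+(\rho+1)$ with $1\le\rho+1\le k$, so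
$$\tau\Big(\tbinom{[d]}{k}\Big)=\lceil d/k\rceil=\lfloor (d-1)/k\rfloor+1 .$$

**How evenly can one subdivide?** If we cut space into $n$ boxes, some flat must stab many of them; how small can we keep the worst flat? The problem comes from "Banff International Research Station", https://www.birs.ca/workshops/2007/07w2144/Abstracts07w2144.pdf. It records as known that in every subdivision of $\mathbb R^d$, $d\ge2$, into $n$ boxes some axis-parallel line stabs $\Omega(\log^{1/(d-1)}n)$ boxes, that this cannot be improved, and that for $1\le k<d$ some axis-aligned $k$-flat stabs $\Omega(\log^{1/\lfloor(d-1)/k\rfloor}n)$ boxes. It conjectures that the last bound is sharp for every $1\le k<d$. The conjecture is true.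

**Theorem 1.** For all $d\ge2$ and $1\le k<d$ there is $C=C(d,k)$ such that for every $n\ge2$ there is a subdivision of $\mathbb R^d$ into exactly $n$ axis-aligned boxes in which every axis-aligned $k$-flat stabs at most $C(\log n)^{1/\lfloor (d-1)/k\rfloor}$ boxes.

The proof never uses that all $k$-subsets are allowed as directions, only how many of them are needed to cover $[d]$. So we prove more, together with a matching lower bound.

**Theorem 2.** Let $\mathcal A$ be a nonempty family of subsets of $[d]$ and $\tau=\tau(\mathcal A)$. Let $f_{\mathcal A}(n)$ be the minimum, over subdivisions of $\mathbb R^d$ into $n\ge2$ boxes, of the maximum number of boxes stabbed by a flat with direction set in $\mathcal A$. Then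

* $f_{\mathcal A}(n)=1$ if $\tau=\infty$, and $f_{\mathcal A}(n)=n$ if $\tau=1$;
* if $2\le\tau<\infty$, then
$$\Big(\frac{\log n}{3\tau-2}\Big)^{1/(\tau-1)}\le f_{\mathcal A}(n)\le C_d\,(\log n)^{1/(\tau-1)},$$
with $C_d$ depending only on $d$.

For $\mathcal A=\binom{[d]}{k}$ we have $\tau-1=\lfloor (d-1)/k\rfloor$, so Theorem 2 contains Theorem 1 and shows that for all $1\le k<d$ the extremal number for $k$-flats is $\Theta_d\big((\log n)^{1/\lfloor (d-1)/k\rfloor}\big)$. None of the known results quoted above is used.

## 2. Passing to integer grids

**What this section is for.** We replace $\mathbb R^d$ by a finite grid, so that the construction becomes combinatorics of words.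

Let $V$ be a finite nonempty set of coordinates. A *box* in $[M]^V$ is a product of nonempty integer intervals, and a *partition* of $[M]^V$ always means a partition into boxes.

**Definition (down-closed, $q$-noncovering).** A family $\mathcal A$ of subsets of $V$ is *down-closed* if $A'\subseteq A\in\mathcal A$ implies $A'\in\mathcal A$. A nonempty down-closed family is *$q$-noncovering on $V$* ($q\ge1$) if no $q$ members, repetition allowed, have union $V$.

A nonempty down-closed family contains $\emptyset$. Because repetition is allowed, $q$-noncovering implies $q'$-noncovering for all $1\le q'\le q$; in particular it implies $V\notin\mathcal A$. Example: on $V=[3]$, the family of all sets of size at most $1$ is $2$-noncovering but not $3$-noncovering.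

For $U\subseteq V$ put $\mathcal A_U=\{A\cap U:A\in\mathcal A\}=\{A\in\mathcal A:A\subseteq U\}$. The two descriptions agree because $\mathcal A$ is down-closed, and $\mathcal A_U$ is again down-closed and contains $\emptyset$. In the example, $U=\{1,2\}$ gives $\mathcal A_U=\{\emptyset,\{1\},\{2\}\}$, which is $1$-noncovering on $U$ but not $2$-noncovering.

**Definition ($\mathcal A$-flat, diagonal flat).** For $A\in\mathcal A$ and $c\in[M]^{V\setminus A}$, the $\mathcal A$-flat $(A,c)$ is $\{y\in[M]^V:y_i=c_i\text{ for all }i\in V\setminus A\}$. It is *diagonal* if some $w\in[M]$ satisfies $c_i=w$ for all $i\in V\setminus A$. The *diagonal cell* of $w$ is $\{(w,\dots,w)\}$.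

In $[M]^2$ every line is diagonal, since only one coordinate is fixed. In $[M]^3$ a line is diagonal if its two fixed coordinates are equal.

**Lemma 3 (transfer).** Let $[N]^d$ be partitioned into $n$ boxes so that every $\mathcal A$-flat meets at most $g$ of them. Then there is a subdivision of $\mathbb R^d$ into $n$ boxes in which every flat with direction set in $\mathcal A$ stabs at most $g$ boxes.

*Proof.* Cut $\mathbb R$ into $W_1=(-\infty,1)$, $W_j=[j-1,j)$ for $1<j<N$, and $W_N=[N-1,\infty)$ (and $W_1=\mathbb R$ if $N=1$). Replace each box $\prod_iJ_i$ of the partition by $\prod_i\bigcup_{j\in J_i}W_j$. These are $n$ disjoint full-dimensional boxes with union $\mathbb R^d$. Let a real flat with direction set $A\in\mathcal A$ and fixed coordinates $a_i\in W_{c_i}$ stab one of them, say in the point $x$, and let $x_i\in W_{y_i}$. Then $y$ lies in the corresponding discrete box and $y_i=c_i$ for $i\notin A$, so the discrete flat $(A,c)$ meets that box. Hence at most $g$ boxes are stabbed. $\square$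

For instance, with $N=3$ and $d=1$ the partition $\{1,2\},\{3\}$ becomes $(-\infty,2),[2,\infty)$.

For a partition $\mathcal R$ of $[N]^d$ let $f(\mathcal R)$ be the maximum number of boxes met by an $\mathcal A$-flat.

## 3. Nesting along the diagonal

Let us try simple partitions. Cutting $[m]^d$ into single cells gives $n=m^d$ boxes, and a $k$-flat meets $m^k=n^{k/d}$ of them: a power of $n$, far too many.

A better one in the plane: cut a square into four quadrants, leave the two off-diagonal quadrants alone, and repeat inside the two diagonal ones. After $s$ rounds the number $n_s$ of boxes satisfies $n_0=1$ and $n_s=2+2n_{s-1}$, so $n_s=3\cdot2^s-2$. A line passes through one off-diagonal quadrant and one diagonal one, so it meets $1+f_{s-1}$ boxes, giving $f_s=s+1$. This settles $d=2$, $k=1$ for these $n$: the line number is at most $1+\log n$. What makes it work is that one flat cannot enter two diagonal blocks. Here is the general operation.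

**Lemma 4 (composition).** Let $\mathcal A$ be nonempty and down-closed with $[d]\notin\mathcal A$. Let $\mathcal Q$ be a partition of $[M]^d$ in which every diagonal cell is a box, every diagonal $\mathcal A$-flat meets at most $K$ boxes, and every $\mathcal A$-flat meets at most $S$ boxes. For each $w\in[M]$ let $\mathcal R_w$ be a partition of $[N_w]^d$. Then there is a partition $\mathcal Q[\mathcal R_w]$ of $[\sum_wN_w]^d$ into $|\mathcal Q|-M+\sum_w|\mathcal R_w|$ boxes with
$$f(\mathcal Q[\mathcal R_w])\le\max\bigl(S,\;K+\max_wf(\mathcal R_w)\bigr).\tag{1}$$

*Proof.* Identify $[\sum_wN_w]$ with the pairs $(w,j)$, $w\in[M]$, $j\in[N_w]$, in lexicographic order. The *block* over $B\in\mathcal Q$ is the set of all $((w_i,j_i))_i$ with $(w_i)_i\in B$; it is a box, and the blocks partition the grid. Keep the block of every $B$ that is not a diagonal cell. The block of the diagonal cell of $w$ is a copy of $[N_w]^d$; partition it as $\mathcal R_w$ prescribes. There are $M$ diagonal cells, so the count is as stated.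

Take a flat with free set $A\in\mathcal A$ and fixed coordinates $(w_i,j_i)$, $i\notin A$; here $[d]\setminus A\neq\emptyset$. It meets the block over $B$ if and only if $(A,(w_i))$ meets $B$. It meets the block of the diagonal cell of $w$ only if $w_i=w$ for all $i\notin A$, so for at most one $w$. If there is such a $w$, then $(A,(w_i))$ is diagonal, so the flat meets at most $K$ blocks, and inside the block of $w$ it meets at most $f(\mathcal R_w)$ boxes. If there is none, it meets at most $S$ blocks, none of which has been subdivided. $\square$

**The cases $k\ge d/2$.** Nest the partition of $[2]^d$ into single cells $s$ times. Then $n_s=2^d-2+2n_{s-1}$, so $n_s=(2^d-1)2^s-(2^d-2)$. A $k$-flat meets $2^k$ cells at each level, at most one of them diagonal, so it meets at most $s(2^k-1)+1$ boxes, which is $O_d(\log n_s)$. When $\lfloor(d-1)/k\rfloor=1$, that is $2k\ge d$, this is the conjectured order.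

**Lines in $\mathbb R^3$: where this stops.** Now we want $\sqrt{\log n}$. Lemma 4 tells us what would suffice. Iterating a fixed $\mathcal Q$ for $s$ rounds, starting from the one-box partition of $[1]^d$, multiplies the number of boxes by at least $M$ each round (as $|\mathcal Q|\ge M$), so $n\ge M^s$; by (1) the flat number is at most $S+Ks$. With $M=2^s$, $K=O(1)$ and $S=O(s)$ we would get $\log n\ge s^2$ and flat number $O(s)$. So we want a partition of $[2^s]^3$ in which

* diagonal cells are boxes,
* every line meets $O(s)$ boxes,
* every *diagonal* line meets $O(1)$ boxes.

The obvious candidate is the $s$-fold nest of $[2]^3$. It has the first two properties, and fails the third. A line with both fixed coordinates equal to $w$ stays in the diagonal block at every one of the $s$ levels and picks up one off-diagonal box at each, so it meets exactly $s+1$ boxes. Nesting a nest only gives a deeper nest: there $n_s=7\cdot2^s-6$ and the line number is at least $s+1\ge\log n_s-2$. The obstruction is precisely the lines that follow the diagonal.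

## 4. Majority prefixes: lines in dimension three

In the nest, the box of a point $y$ is found by reading the three coordinates as binary words and following them as long as *all three* agree. A line with two fixed coordinates equal to $w$ leaves this common path at $s$ different places, as its free coordinate varies. The remedy is to follow the path as long as *two of the three* agree. On a diagonal line two coordinates always agree to the very end, wherever the third one is.

Identify $[2^s]$ with the words of length $s$ over $\{1,2\}$ in lexicographic order. For a word $u$ of length $|u|\le s$ let $I_u$ be the interval of words with prefix $u$. For $y\in[2^s]^3$ let $D_u(y)=\{i:y_i\in I_u\}$, and call $u$ *heavy* if $|D_u(y)|\ge2$. Two subsets of $[3]$ of size at least $2$ intersect, so any two heavy words are prefixes of a common word $y_i$, hence comparable. Let $u=u(y)$ be the longest heavy word, $D=D_u(y)$, and for $i\notin D$ let $\sigma_i\in\{L,R\}$ say on which side of $I_u$ the word $y_i$ lies.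

*Example.* For $y=(112,121,122)$ the word $1$ is a prefix of all three coordinates, $12$ of the last two, and no word of length three is a prefix of two. So $u=12$, $D=\{2,3\}$, $\sigma_1=L$.

If $|u|<s$, then $|D|=2$: otherwise two of the three letters following $u$ would agree, and a longer word would be heavy. The two letters $z$ following $u$ in the coordinates of $D$ are different. Classify points by $(u,D,\sigma)$ if $|u|=s$ and by $(u,D,\sigma,z)$ if $|u|<s$.

*The classes are boxes.* For $|u|=s$ a class is given by $y_i=u$ for $i\in D$ and the prescribed sides for $i\notin D$. For $|u|<s$ it is given by $y_i\in I_{uz_i}$ for $i\in D$ and the prescribed side for the third coordinate. Any point satisfying these conditions has no heavy word longer than $u$: such a word would extend $u$, only the two coordinates in $D$ have prefix $u$, and they differ at the next letter.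

*Diagonal cells are boxes*: for $(w,w,w)$ we have $u=w$, $D=[3]$, and the class is this single point.

*Diagonal lines.* If both fixed coordinates equal $w$, then $u(y)=w$ on the whole line, and the class depends only on whether the free coordinate is $<w$, $=w$ or $>w$. So $K=3$.

*Other lines.* Let the fixed coordinates be $c_1\ne c_2$ with longest common prefix $p$, and let $x$ be the free third coordinate. If $x\notin I_p$ (possible only if $|p|\ge1$), then $u=p$ and $D=\{1,2\}$, and the side of $x$ gives at most $2$ classes. If $x\in I_p$, the next letter of $x$ agrees with that of exactly one of $c_1,c_2$. If it is $c_1$, then $u$ is the longest common prefix of $x$ and $c_1$, and $D=\{1,3\}$; everything else is determined by $u$ and the line, and $|u|\in\{|p|+1,\dots,s\}$. The same holds for $c_2$. Altogether at most $2(s-|p|)$ classes, plus $2$ if $|p|\ge1$; so at most $2s$, and $S=2s$.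

Nest this partition $s$ times. By (1) and induction on $t$, the $t$-fold nest has line number at most $2s+3t$. For $t=s$ we have $\log n\ge s^2$ and line number at most $5s\le5\sqrt{\log n}$.

## 5. Good partitions

What must change for smaller $k$, say for lines in dimension $4$, where we want $(\log n)^{1/3}$? By the count in Section 3 with $M=2^{s^2}$, we want a partition of $[2^{s^2}]^4$ with $K=O(1)$ and $S=O(s)$. Read $[2^{s^2}]$ as words of length $s$ over the large alphabet $[M]$, $M=2^s$, and call $u$ heavy if at least three of the four coordinates have prefix $u$. Again heavy words are comparable. But recording the exact next letters $z$ now fails. Let $1\le|u|<s$, let $c_1,c_2\in I_u$ have different letters after $u$, and let $c_4\notin I_u$. On the line $(c_1,c_2,x,c_4)$ with $x\in I_u$ we have $u(y)=u$ and $D=\{1,2,3\}$, and the letter of $x$ after $u$ takes all $M=2^s$ values, so there are $2^s$ classes.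

So $z\in[M]^D$ must be recorded more coarsely, by the box of a partition of $[M]^D$ that contains it. That partition should itself have few boxes on each line, and since one coordinate has been lost, it faces an easier problem: in three coordinates we have Section 4. But recording too little is dangerous. For the classes to be boxes, the box containing $z$ must still know whether $u$ can be prolonged by one letter to a longer heavy word. That is condition (a) below.

For $y\in[M]^V$ and $w\in[M]$ let $V_w(y)=\{i\in V:y_i=w\}$; likewise $U_w(z)=\{i\in U:z_i=w\}$ for $z\in[M]^U$.

**Definition (good partition).** Let $\mathcal A$ be nonempty and down-closed on $V$. A partition $\mathcal Q$ of $[M]^V$ is *$(K,S)$-good* for $(V,\mathcal A)$ if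

* (a) whenever $y\in B\in\mathcal Q$, $w\in[M]$ and $V\setminus V_w(y)\in\mathcal A$, then $V_w(y')=V_w(y)$ for all $y'\in B$;
* (b) every diagonal $\mathcal A$-flat meets at most $K$ boxes;
* (c) every $\mathcal A$-flat meets at most $S$ boxes.

Condition (a) says: if the coordinates not equal to $w$ form a set small enough to lie in $\mathcal A$, the box determines exactly which coordinates equal $w$. For $y=(w,\dots,w)$ we have $V\setminus V_w(y)=\emptyset\in\mathcal A$, so every diagonal cell is a box of $\mathcal Q$. Hence a good partition of $[M]^d$ for a family with $[d]\notin\mathcal A$ can be used in Lemma 4.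

*Example.* For $M=2$ the partition of $[2]^V$ into single cells is $(2^{|V|},2^{|V|})$-good for every $\mathcal A$: (a) is trivial, and there are only $2^{|V|}$ boxes. It will be the base of the induction.

## 6. From alphabet $[M]$ to words of length $s$

**Lemma 5 (step).** Let $|V|\le d$, let $\mathcal A$ be $2$-noncovering on $V$, and let $s\ge1$. Suppose that for each $U\subseteq V$ with $V\setminus U\in\mathcal A$ there is a $(K,S)$-good partition $\mathcal Q_U$ of $[M]^U$ for $(U,\mathcal A_U)$. Then $[M^s]^V$ has a $\bigl(3^d,\,3^d(d+dsK+d^2S)\bigr)$-good partition for $(V,\mathcal A)$.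

The sets $U$ in the hypothesis are nonempty, because $V\notin\mathcal A$.

**Step 1: the longest heavy word.** *This step defines the path that a point follows.* Identify $[M^s]$ with the words of length $s$ over $[M]$ in lexicographic order. For a word $u$ with $|u|\le s$ let $I_u$ be the set of words of length $s$ with prefix $u$; it is an interval. For $y\in[M^s]^V$ put $D_u(y)=\{i\in V:y_i\in I_u\}$, and call $u$ *heavy for $y$* if $V\setminus D_u(y)\in\mathcal A$. (In Section 4 this says that at most one coordinate is missing.)

* The empty word is heavy, since $\emptyset\in\mathcal A$.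
* A prefix $u'$ of a heavy word $u$ is heavy: $D_{u'}(y)\supseteq D_u(y)$, and $\mathcal A$ is down-closed.
* If $u,u'$ are heavy, then $D_u(y)\cap D_{u'}(y)\ne\emptyset$; otherwise the two members $V\setminus D_u(y)$ and $V\setminus D_{u'}(y)$ of $\mathcal A$ would cover $V$. For $i$ in the intersection, $u$ and $u'$ are both prefixes of $y_i$, so they are comparable.

Hence there is a unique longest heavy word $u(y)$, and the heavy words are exactly its prefixes.

**Step 2: the classes.** *This step defines the partition.* For a point $y$ let $u=u(y)$ and $U=D_u(y)$; then $V\setminus U\in\mathcal A$ and $U\ne\emptyset$. For $i\in V\setminus U$ let $\sigma_i\in\{L,R\}$ say whether $y_i$ lies before or after $I_u$. If $|u|<s$, let $z_i\in[M]$, $i\in U$, be the letter of $y_i$ following $u$, let $z=(z_i)_{i\in U}\in[M]^U$, and let $B$ be the box of $\mathcal Q_U$ containing $z$. The *data* of $y$ is $(u,U,\sigma)$ if $|u|=s$, and $(u,U,\sigma,B)$ if $|u|<s$. Let $\mathcal Q'$ be the partition of $[M^s]^V$ into classes of equal data.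

**Step 3: the classes are boxes.** *Here condition (a) for $\mathcal Q_U$ is used.* Take the data $(u,U,\sigma)$ or $(u,U,\sigma,B)$ of some point $y^0$. Let $P$ be the set of all $y$ such that $y_i\in I_u$ for $i\in U$, $y_i$ lies on side $\sigma_i$ of $I_u$ for $i\notin U$, and, if $|u|<s$, the vector $z$ of letters following $u$ in the coordinates of $U$ lies in $B$. This $P$ is a product of intervals: the words before (or after) $I_u$ form an interval, and if the $i$-th factor of $B$ is the interval $J_i$, the condition on $y_i$ is $y_i\in\bigcup_{w\in J_i}I_{uw}$, again an interval. Clearly $P$ contains the class of $y^0$. We show that every $y\in P$ has $u(y)=u$. Then $D_u(y)=U$, and the sides and the box $B$ are as prescribed, so $y$ has the data of $y^0$, and $P$ equals the class.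

Let $y\in P$. By definition of $P$, $D_u(y)=U$, so $u$ is heavy for $y$. If $|u|=s$, it is the longest heavy word. Let $|u|<s$ and suppose $u(y)\ne u$. Then $u(y)$ properly extends $u$, so $uw$ is heavy for $y$ for some letter $w$. With $z$ the letters of $y$ after $u$, we have $D_{uw}(y)=U_w(z)\subseteq U$, so $V\setminus U_w(z)\in\mathcal A$. Its subset $U\setminus U_w(z)$ is then in $\mathcal A$ and contained in $U$, so $U\setminus U_w(z)\in\mathcal A_U$. Now (a) for $\mathcal Q_U$ applies to $z\in B$ and $w$: all $z'\in B$ satisfy $U_w(z')=U_w(z)$. Hence every $y'\in P$ has $D_{uw}(y')=U_w(z)$, and $uw$ is heavy for every $y'\in P$. In particular $uw$ is heavy for $y^0$, which contradicts $u(y^0)=u$.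

**Step 4: condition (a) for $\mathcal Q'$.** Let $y\in P\in\mathcal Q'$, and let $w\in[M^s]$, a word of length $s$, satisfy $V\setminus V_w(y)\in\mathcal A$. Since $V_w(y)=D_w(y)$, the word $w$ is heavy, and it has full length, so $u(y)=w$. Then $P$ is the class of data $(w,U,\sigma)$ with $U=V_w(y)$, and all its elements $y'$ have $V_w(y')=D_w(y')=U$.

**Step 5: condition (b), diagonal flats.** *This is the point of heavy words: a diagonal flat has a constant path.* Let $A\in\mathcal A$ and $c_i=w$ for all $i\in V\setminus A$. Each $y$ in the flat has $V\setminus V_w(y)\subseteq A$, so this set is in $\mathcal A$, and $u(y)=w$. The class of $y$ is determined by telling for each $i\in A$ whether $y_i=w$, $y_i<w$ or $y_i>w$. So at most $3^{|A|}\le3^d$ boxes are met.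

**Step 6: condition (c), all flats.** *We count the data that occur on a flat.* Let $F=(A,c)$ be any $\mathcal A$-flat, $y\in F$, $u=u(y)$, $U=D_u(y)$. The members $V\setminus U$ and $A$ of $\mathcal A$ do not cover $V$, so $U\setminus A\ne\emptyset$. For $i\in U\setminus A$ the word $u$ is a prefix of $y_i=c_i$. So every $u$ that occurs is a prefix of one of the at most $d$ words $c_i$: at most $d$ words $u$ with $|u|=s$ occur, and at most $ds$ with $|u|<s$.

For fixed $u$, at most $3^{|A|}\le3^d$ pairs $(U,\sigma)$ occur, since for $i\notin A$ the position of $c_i$ relative to $I_u$ (inside, before, after) is fixed.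

Now fix $(u,U,\sigma)$ with $|u|<s$. The vectors $z$ that arise lie in the flat of $[M]^U$ with free set $A\cap U\in\mathcal A_U$ whose fixed letters, for $i\in U\setminus A$, are the letters of $c_i$ after $u$. By (c) for $\mathcal Q_U$ at most $S$ boxes $B$ occur. If the fixed letters are all equal, this is a diagonal flat, and by (b) for $\mathcal Q_U$ at most $K$ boxes $B$ occur. If they are not all equal, there are $i,i'\in U\setminus A$ such that $c_i,c_{i'}$ have prefix $u$ and differ at the next letter, so $u$ is the longest common prefix of $c_i$ and $c_{i'}$. At most $\binom d2\le d^2$ words $u$ are of this kind; for these use the bound $S$, for all other $u$ with $|u|<s$ the bound $K$. Altogether the number of boxes met is at most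
$$3^d\bigl(d+dsK+d^2S\bigr).\qquad\square$$

Note the shape of this bound: the large number $S$ is multiplied only by a constant, and the factor $s$ falls on the small number $K$. That is why $S$ stays linear in $s$ in the next statement.

**Proposition 6.** Let $C_1=2^d$ and $C_{q+1}=3^d(d+d3^d+d^2C_q)$. If $|V|\le d$, $\mathcal A$ is $q$-noncovering on $V$ and $s\ge1$, then $[2^{s^{q-1}}]^V$ has a $(3^d,C_qs)$-good partition for $(V,\mathcal A)$.

*Proof.* Induction on $q$, for all $V$ and $\mathcal A$ at once. For $q=1$ the grid is $[2]^V$, and single cells are $(2^{|V|},2^{|V|})$-good, hence $(3^d,C_1s)$-good. Let $\mathcal A$ be $(q+1)$-noncovering on $V$, $q\ge1$. Then it is $2$-noncovering. If $V\setminus U\in\mathcal A$, then $\mathcal A_U$ is $q$-noncovering on $U$: if $q$ members of $\mathcal A_U$ covered $U$, then these together with $V\setminus U$ would be $q+1$ members of $\mathcal A$ covering $V$. So by induction $[M]^U$ with $M=2^{s^{q-1}}$ has a $(3^d,C_qs)$-good partition for $(U,\mathcal A_U)$. Lemma 5 with $K=3^d$ and $S=C_qs$ gives a partition of $[M^s]^V=[2^{s^q}]^V$ that satisfies (a), and (b) with $3^d$, and (c) with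
$$3^d(d+ds3^d+d^2C_qs)\le s\cdot3^d(d+d3^d+d^2C_q)=C_{q+1}s.\qquad\square$$

## 7. Nesting to exactly $n$ boxes

**Theorem 7.** Let $\mathcal A$ be down-closed, nonempty and $q$-noncovering on $[d]$, $q\ge1$. There is $C(q,d)$ such that for every $n\ge2$ some grid $[N]^d$ has a partition into exactly $n$ boxes in which every $\mathcal A$-flat meets at most $C(q,d)(\log n)^{1/q}$ boxes.

An $s$-fold nest of the partition from Proposition 6 gives the right order for special values of $n$. To hit every $n$, we nest only at part of the places and put in one last partition of adjustable size. The proof is by induction on $q$; the constant found depends only on $q$ and $d$.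

**Step 1: parameters.** Given $n\ge2$, let $s\ge1$ be least with $2^{s^q}\ge n$. Since $\log n\ge1$,
$$s\le1+(\log n)^{1/q}\le2(\log n)^{1/q}.$$
Let $M=2^{s^{q-1}}\ge2$, let $\mathcal Q$ be the $(3^d,C_qs)$-good partition of $[M]^d$ from Proposition 6, and $Q=|\mathcal Q|$. The $M$ diagonal cells are boxes of $\mathcal Q$, so $2\le M\le Q\le M^d$. Divide: $n-1=(Q-1)j+r$ with $0\le r<Q-1$.

**Step 2: where to nest.** *We choose a set of $j$ words that will be the addresses of the copies of $\mathcal Q$.* The number of words over $[M]$ of length less than $s$ is $m=(M^s-1)/(M-1)$. As $n\le2^{s^q}=M^s$,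
$$(Q-1)j+r=n-1\le M^s-1=(M-1)m\le(Q-1)m.$$
So $j\le m$, and $j<m$ if $r>0$. List the words of length less than $s$ by length, then lexicographically. Let $X$ consist of the first $j$ words, and if $r>0$ let $v$ be the next word (if $r=0$ there is no $v$). A proper prefix of a word is shorter and comes earlier in the list, so $X$ and $X\cup\{v\}$ are prefix-closed.

**Step 3: the remainder partition.** *If $r>0$, we need a partition $\mathcal R$ of a grid into exactly $r+1$ boxes with $f(\mathcal R)\le Rs$, where $R=R(q,d)$.*

* If $q=1$, then $M=2$ and $r+1\le Q\le2^d$. Cut $[r+1]^d$ into the slabs $\{y_1=t\}$, $t\in[r+1]$. So $R=2^d$ works.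
* If $q\ge2$, then $2\le r+1\le Q\le M^d=2^{ds^{q-1}}$, and $\mathcal A$ is also $(q-1)$-noncovering. By induction there is such an $\mathcal R$ with $f(\mathcal R)\le C(q-1,d)(ds^{q-1})^{1/(q-1)}\le C(q-1,d)\,d\,s$. So $R=d\,C(q-1,d)$ works.

**Step 4: the nested partition.** *We define $\mathcal P(X,v)$ for any finite prefix-closed set $X$ of words and, optionally, a word $v\notin X$ such that $X\cup\{v\}$ is prefix-closed*, by recursion on $|X|$.

* If $X=\emptyset$ and there is no $v$, it is the one-box partition of $[1]^d$.
* If $X=\emptyset$ and $v$ is present, then $v$ is the empty word, by prefix-closedness, and we take $\mathcal R$.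
* If $X\ne\emptyset$, then $X$ contains the empty word, so $v$, if present, is nonempty. For $w\in[M]$ put $X_w=\{x:wx\in X\}$; if $v=wv'$, put $v_w=v'$, and for other letters $w'$ there is no $v_{w'}$. These sets are again prefix-closed in the required sense, $v_w\notin X_w$, and $|X_w|<|X|$. Put $\mathcal P(X,v)=\mathcal Q[\mathcal P(X_w,v_w)]$, formed as in Lemma 4.

**Step 5: the number of boxes.** We claim it is $1+(Q-1)|X|$, plus $r$ if $v$ is present. For $X=\emptyset$ it is $1$ or $r+1$. For $X\ne\emptyset$ we have $\sum_w|X_w|=|X|-1$, and exactly one $v_w$ is present if $v$ is. By Lemma 4 and induction the number is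
$$Q-M+\sum_{w}\bigl(1+(Q-1)|X_w|\bigr)=Q+(Q-1)(|X|-1)=1+(Q-1)|X|,$$
plus $r$ if $v$ is present. For our $X$ and $v$ this is $1+(Q-1)j+r=n$.

**Step 6: the flats.** We claim: if all words in $X\cup\{v\}$ have length less than $t$, where $t\ge0$, then
$$f(\mathcal P(X,v))\le\max(C_qs,Rs)+3^dt.$$
For $X=\emptyset$ the left side is $1$ or at most $Rs$. For $X\neq\emptyset$ we have $t\ge1$, and the words in each $X_w\cup\{v_w\}$ have length less than $t-1$. By (1) with $K=3^d$ and $S=C_qs$, and induction,
$$f(\mathcal P(X,v))\le\max\bigl(C_qs,\;3^d+\max(C_qs,Rs)+3^d(t-1)\bigr)=\max(C_qs,Rs)+3^dt.$$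
With $t=s$ we obtain
$$f\le(C_q+R+3^d)s\le2(C_q+R+3^d)(\log n)^{1/q},$$
so $C(q,d)=2(C_q+R+3^d)$ works. $\square$

**Proof of Theorem 1.** Let $q=\lfloor(d-1)/k\rfloor\ge1$ and $\mathcal A=\{A\subseteq[d]:|A|\le k\}$. This family is nonempty and down-closed, and since $qk\le d-1$, no $q$ members cover $[d]$. Apply Theorem 7, and transfer to $\mathbb R^d$ by Lemma 3. $\square$

Since $\mathcal A$ contains all sets of size at most $k$, the bound in these subdivisions holds for all axis-aligned flats of dimension at most $k$.

## 8. Random colorings and the lower bound

For the lower bound we forget boxes and keep only products of sets. If $\mathcal A$ has a cover of size two, the coordinates split into two groups, and the boxes become rectangles $P\times Q$ with arbitrary $P,Q$. Counting slice by slice does not bound $n$: each slice meets few rectangles, but we have no bound on the number of different slices. The following lemma bounds $n$ by packing disjoint events.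

**Lemma 8.** Let $X\times Y$ be partitioned into $n$ nonempty rectangles $R_i=P_i\times Q_i$, with every $\{x\}\times Y$ meeting at most $a$ of them and every $X\times\{y\}$ meeting at most $b$. Then $n\le1/(\gamma\rho^{a-1}\beta^{b-1})$ for all $\rho,\beta,\gamma>0$ with $\rho+\beta+\gamma=1$.

*Proof.* Pick $(x_i,y_i)\in R_i$ for each $i\in[n]$, and let $a_i=\{l:x_i\in P_l\}$, $b_i=\{l:y_i\in Q_l\}$. The rectangles with index in $a_i$ are those meeting $\{x_i\}\times Y$, so $|a_i|\le a$, and likewise $|b_i|\le b$. An index $l$ lies in $a_i\cap b_i$ if and only if $(x_i,y_i)\in R_l$, so $a_i\cap b_i=\{i\}$.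

Color the indices $1,\dots,n$ independently red, blue, green with probabilities $\rho,\beta,\gamma$. Let $E_i$ be the event that $i$ is green, all of $a_i\setminus\{i\}$ is red and all of $b_i\setminus\{i\}$ is blue. These conditions concern disjoint sets of indices, so
$$\Pr(E_i)=\gamma\rho^{|a_i|-1}\beta^{|b_i|-1}\ge\gamma\rho^{a-1}\beta^{b-1}.$$

For $i\ne j$ the events $E_i$ and $E_j$ are disjoint. Suppose both occur, and let $R_l$ be the rectangle containing $(x_i,y_j)$, so that $l\in a_i\cap b_j$.

* If $l\notin\{i,j\}$, then $l$ is red by $E_i$ and blue by $E_j$.
* If $l=i$, then $i\in b_j\setminus\{j\}$ is blue by $E_j$, but green by $E_i$.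
* If $l=j$, then $j\in a_i\setminus\{i\}$ is red by $E_i$, but green by $E_j$.

Each case is a contradiction. Hence $n\gamma\rho^{a-1}\beta^{b-1}\le\sum_i\Pr(E_i)\le1$. $\square$

*Check on the planar nest.* There $n=3\cdot2^s-2$ and $a=b=s+1$; with $\rho=\beta=\gamma=\frac13$ the lemma says $n\le3^{2s+1}$, of the right type.

For more than two groups we split off one group and use induction for the rest. Then $a=s$ is small and $b=T$ is exponentially large, and equal probabilities would only give $n\le3^{s+T-1}$, which is exponential in $T$. The freedom to choose $\rho,\beta,\gamma$ saves us: with $\beta$ close to $1$, the large exponent $b-1$ costs only a constant.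

**Lemma 9.** Let $m\ge2$ and let $X_1\times\dots\times X_m$ be partitioned into $n$ nonempty sets of the form $P^1\times\dots\times P^m$ with $P^t\subseteq X_t$ arbitrary. If every line (all coordinates but one fixed) meets at most $s$ of them, then $n\le2^{(3m-2)s^{m-1}}$.

*Proof.* Here $s$ is a positive integer. For $m=2$, Lemma 8 with $a=b=s$ and $\rho=\beta=\gamma=\frac13$ gives $n\le3^{2s-1}\le9^s\le2^{4s}$.

Let $m\ge3$, $X=X_1\times\dots\times X_{m-1}$ and $Y=X_m$. Each $\{x\}\times Y$ is a line, so it meets at most $s$ sets. For fixed $y\in Y$, the sets meeting $X\times\{y\}$ induce a partition of $X_1\times\dots\times X_{m-1}$ into nonempty product sets, and every line there meets at most $s$ of them. By induction there are at most $T=2^{(3m-5)s^{m-2}}$ of them, and $T\ge2$ is an integer. Apply Lemma 8 with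
$$a=s,\quad b=T,\quad \rho=\gamma=\frac1{2T},\quad\beta=1-\frac1T .$$
Since $\bigl(1-\frac1T\bigr)^{-(T-1)}=\bigl(1+\frac1{T-1}\bigr)^{T-1}\le e$, we get
$$n\le(2T)^s\Bigl(1-\frac1T\Bigr)^{-(T-1)}\le e\,(2T)^s\le(8T)^s,$$
where the last step uses $e\le4^s$. Finally $(8T)^s=2^{3s+(3m-5)s^{m-1}}\le2^{(3m-2)s^{m-1}}$. $\square$

## 9. All families of directions

**Proof of Theorem 2.**

**The case $\tau=1$.** Then $[d]\in\mathcal A$, and the flat $\mathbb R^d$ stabs all $n$ boxes of any subdivision. So $f_{\mathcal A}(n)=n$.

**The case $\tau=\infty$.** Some coordinate $i$ lies in no member of $\mathcal A$, since otherwise choosing one member for each coordinate would give a cover. Cut $\mathbb R^d$ into $n$ slabs by hyperplanes $x_i=\mathrm{const}$. Every flat with direction set in $\mathcal A$ fixes $x_i$, so it stabs at most one slab. In any subdivision some such flat passes through an interior point of a box and stabs at least one. So $f_{\mathcal A}(n)=1$.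

**The case $2\le\tau<\infty$, upper bound.** *We reduce to Theorem 7.* Let $\mathcal A'$ be the down-closure of $\mathcal A$, the family of all subsets of members of $\mathcal A$. Replacing each set in a cover by a member of $\mathcal A$ containing it shows that $\mathcal A'$ has the same covering number $\tau$. So $\mathcal A'$ is $(\tau-1)$-noncovering on $[d]$. Theorem 7 with $q=\tau-1\ge1$, applied to $\mathcal A'\supseteq\mathcal A$, and Lemma 3 give $f_{\mathcal A}(n)\le C(\tau-1,d)(\log n)^{1/(\tau-1)}$. Choosing one member for each coordinate shows $\tau\le d$, so $C_d=\max_{1\le q\le d-1}C(q,d)$ works.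

**The case $2\le\tau<\infty$, lower bound.** *We turn a subdivision into a partition of a product of $\tau$ sets.* Let $A_1,\dots,A_\tau\in\mathcal A$ cover $[d]$, and choose pairwise disjoint $B_t\subseteq A_t$ with $\bigcup_tB_t=[d]$. All $B_t$ are nonempty, because otherwise fewer than $\tau$ members would cover $[d]$.

Take a subdivision into $n$ boxes. Let $E_i\subset\mathbb R$ be the finite set of finite endpoints of the $i$-th intervals of the boxes, and let $X_t=\prod_{i\in B_t}(\mathbb R\setminus E_i)$. A point of $\prod_tX_t=\prod_i(\mathbb R\setminus E_i)$ lies in some box, and no coordinate is an endpoint, so it lies in the interior of that box; as interiors are disjoint, there is exactly one such box. The interior of each box is open and nonempty, so it contains such points. Hence the interiors of the boxes induce a partition of $X_1\times\dots\times X_\tau$ into $n$ nonempty sets, and each is a product of subsets of the $X_t$.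

Let $s$ be the maximum number of boxes stabbed by a flat with direction set in $\mathcal A$. A line of $X_1\times\dots\times X_\tau$ in direction $t$ leaves free exactly the coordinates in $B_t$. So it lies in a flat with direction set $B_t$, hence in one with direction set $A_t\in\mathcal A$. It therefore meets at most $s$ of the sets. Lemma 9 with $m=\tau$ gives $\log n\le(3\tau-2)s^{\tau-1}$, that is,
$$s\ge\Big(\frac{\log n}{3\tau-2}\Big)^{1/(\tau-1)}.\qquad\square$$

So $f_{\mathcal A}(n)=\Theta_d\big((\log n)^{1/(\tau-1)}\big)$ whenever $2\le\tau<\infty$. By Lemma 9, the lower bound holds even for partitions into arbitrary combinatorial product sets; the intervals matter only in the construction.
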